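# Separating closed discrete sets: normality against countable paracompactness in first countable spaces

Throughout, every space is a regular $T_1$ topological space.

## 1. Countable closed discrete sets

A space $X$ is *first countable* if every point has a countable neighborhood base. It is *normal* if any two disjoint closed sets have disjoint open neighborhoods. It is *countably paracompact* if every countable open cover of $X$ has a locally finite open refinement, where locally finite means that every point has a neighborhood meeting only finitely many members. A set $D\subseteq X$ is *closed discrete* if it is closed and discrete as a subspace; then every subset of $D$ is again closed discrete.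

**Definition 1.1.** $X$ is *collectionwise Hausdorff* (CWH) if for every closed discrete $D\subseteq X$ there is a pairwise disjoint family $\{U_d:d\in D\}$ of open sets with $d\in U_d$ for each $d\in D$.

For example, every metric space is CWH. Given $D$, choose $r_d>0$ such that the ball of radius $r_d$ about $d$ meets $D$ only in $d$, and let $U_d$ be the ball of radius $r_d/2$. If $x\in U_d\cap U_{d'}$ with $d\neq d'$, then the distance from $d$ to $d'$ is less than $\frac12(r_d+r_{d'})\le\max(r_d,r_{d'})$, which is impossible.

If $D$ is countable, either of the other two properties does the job.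

**Proposition 1.2.** Let $D$ be a countable closed discrete subset of $X$. If $X$ is normal or countably paracompact, the points of $D$ have pairwise disjoint open neighborhoods.

*Proof.* Let $D=\{d_0,d_1,\dots\}$ without repetitions.

Suppose $X$ is normal. For each $n$ the sets $\{d_n\}$ and $D\setminus\{d_n\}$ are disjoint and closed, so there are disjoint open sets $A_n\ni d_n$ and $B_n\supseteq D\setminus\{d_n\}$. Put $U_n=A_n\cap\bigcap_{m<n}B_m$. Then $d_n\in U_n$, and for $m<n$ we have $U_m\subseteq A_m$ and $U_n\subseteq B_m$, so $U_m\cap U_n=\emptyset$.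

Suppose $X$ is countably paracompact and $D\ne\emptyset$. The sets $O_n=X\setminus(D\setminus\{d_n\})$ cover $X$. Let $\mathcal V$ be a locally finite open refinement, and choose $V_n\in\mathcal V$ with $d_n\in V_n$. Since $V_n$ lies in some $O_m$ and contains $d_n$, we have $m=n$ and $V_n\cap D=\{d_n\}$; so the $V_n$ are distinct. Choose open $W_n$ with $d_n\in W_n\subseteq V_n$ meeting only finitely many $V_m$. For each $n$ there are then only finitely many $m\ne n$ with $W_n\cap W_m\neq\emptyset$. For each such pair choose disjoint open sets $W_{n,m}\ni d_n$, $W_{m,n}\ni d_m$, and let $U_n$ be the intersection of $W_n$ with the finitely many sets $W_{n,m}$. $\square$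

In both arguments each point has to be compared with only finitely many others. What changes when $D$ is uncountable? Normality separates two closed sets at a time, and countable paracompactness handles countably many open sets at a time; neither speaks directly about $\aleph_1$ points at once. Under $V=L$ both properties are nevertheless strong enough in first countable spaces. Fleissner (1974) showed that, assuming $V=L$, normal first countable spaces are CWH, and Watson (1985) showed that, assuming $V=L$, countably paracompact first countable spaces are CWH. D. K. Burke asked the following; the source of the problem is the paper "Paranormal Spaces Under ♦∗".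

*If every first countable normal space is CWH, is every countably paracompact, first countable space CWH?*

We read this as a question about models: in every model of ZFC in which every first countable normal space is CWH, must every countably paracompact first countable space be CWH? The answer is no, relative to the consistency of ZFC, which has to be assumed for a statement of this kind.

**Theorem A.** If ZFC is consistent, so is ZFC + GCH + (a) + (b), where

(a) every first countable normal space is CWH;

(b) there is a countably paracompact, first countable space $Y$ that is not CWH. Moreover $Y$ is a zero-dimensional, locally compact, locally countable Moore space with $|Y|=\aleph_1$.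

**Proposition B (ZFC).** If every countably paracompact first countable space is CWH, then every first countable normal space is CWH.

So the "countably paracompact" statement implies the "normal" statement in ZFC, and the converse is not provable, even assuming GCH and even if the countably paracompact statement is restricted to spaces of the kind in (b). Only Theorem A is needed for Burke's question. Proposition B is short and is proved in Section 3.

## 2. A ladder space on a stationary set

The simplest uncountable test lives on $\omega_1$. A *club* is a closed unbounded set $C\subseteq\omega_1$; a set is *stationary* if it meets every club. Fodor's lemma says: if $S$ is stationary and $r:S\to\omega_1$ is regressive ($r(\delta)<\delta$), then $r$ is constant on a stationary set.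

Let $S\subseteq\omega_1$ be a stationary set of limits of limit ordinals. For $\delta\in S$ fix limit ordinals $\lambda_{\delta,0}<\lambda_{\delta,1}<\cdots$ with supremum $\delta$ and put $\eta_\delta(n)=\lambda_{\delta,n}+n$. So $\eta_\delta:\omega\to\delta$ is strictly increasing and cofinal; this is the *ladder* at $\delta$. We also write $\eta_\delta$ for its range. For instance, at $\delta=\omega^2$ we may take $\eta_\delta(n)=\omega\cdot(n+1)+n$. If $\gamma<\delta$ then $\eta_\delta\cap\gamma$ is finite; hence $\eta_\delta\cap\eta_{\delta'}$ is finite for $\delta\neq\delta'$.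

The *ladder space* is $Y=(S\times\{1\})\cup(\omega_1\times\{0\})$. Points $(\alpha,0)$ are isolated. For $\delta\in S$ we write $\delta$ for $(\delta,1)$, and its basic neighborhoods are
$$U(\delta,k)=\{\delta\}\cup\{(\eta_\delta(n),0):n\ge k\}\qquad(k<\omega).$$
Recall that a *Moore space* is a regular space with open covers $\mathcal G_n$ ($n<\omega$) such that for each point $y$ the stars $\mathrm{st}(y,\mathcal G_n)=\bigcup\{U\in\mathcal G_n:y\in U\}$ form a neighborhood base at $y$.

**Lemma 2.1.** $Y$ is first countable, zero-dimensional, $T_1$, locally compact, locally countable, a Moore space, and $|Y|=\aleph_1$. The set $S\times\{1\}$ is closed discrete in $Y$, and $Y$ is not CWH.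

*Proof.* Each $U(\delta,k)$ is a compact convergent sequence, and it is closed, because for $\delta'\ne\delta$ the ladders meet in a finite set and so some $U(\delta',k')$ misses it. So $Y$ has a base of countable compact clopen sets. It is $T_1$, since $\bigcap_kU(\delta,k)=\{\delta\}$ and so every point other than a given point has a neighborhood missing that point; hence it is regular.

For the development let $\mathcal G_n=\{U(\delta,n):\delta\in S\}\cup\{\{(\alpha,0)\}:\alpha<\omega_1\}$. Then $\mathrm{st}(\delta,\mathcal G_n)=U(\delta,n)$. Write $\alpha=\lambda+m$ with $\lambda$ limit or $0$ and $m<\omega$. If $\alpha=\eta_\delta(n')=\lambda_{\delta,n'}+n'$, then $n'=m$. So for $n>m$ no $U(\delta,n)$ contains $(\alpha,0)$, and $\mathrm{st}((\alpha,0),\mathcal G_n)=\{(\alpha,0)\}$.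

The set $S\times\{1\}$ is closed (its complement consists of isolated points) and each $U(\delta,0)$ meets it in one point. If its points had disjoint open neighborhoods, we could shrink these to disjoint sets $U(\delta,g(\delta))$. Then $\delta\mapsto\eta_\delta(g(\delta))$ would be regressive and injective on $S$, contradicting Fodor's lemma. $\square$

Next, when is $Y$ countably paracompact?

**Definition 2.2.** Let $F$ be a function with values in $\omega$ whose domain includes $\delta\in S$, and $v<\omega$. $F$ is *$v$-good at $\delta$* if
$$v\le\liminf_nF(\eta_\delta(n))\quad\text{and}\quad\limsup_nF(\eta_\delta(n))<\omega.$$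

This depends only on $F$ on a tail of $\delta$, and *$v$-good implies $v'$-good for $v'\le v$*. For example, the constant function $5$ is $v$-good at every $\delta\in S$ exactly when $v\le5$. The function $F(\lambda+m)=m$ has $F(\eta_\delta(n))=n$, so it is good at no $\delta$.

**Lemma 2.3.** If for every $f:S\to\omega$ there is $F:\omega_1\to\omega$ that is $f(\delta)$-good at every $\delta\in S$, then $Y$ is countably paracompact.

*Proof.* Let $\{O_n:n<\omega\}$ be an open cover and $f(\delta)=\min\{n:\delta\in O_n\}$. Take $F$ for this $f$. There are $g,h:S\to\omega$ such that for all $\delta$: $U(\delta,g(\delta))\subseteq O_{f(\delta)}$, and $f(\delta)\le F(\eta_\delta(n))\le h(\delta)$ for $n\ge g(\delta)$. Let $V_n=\bigcup\{U(\delta,g(\delta)):f(\delta)=n\}\subseteq O_n$, and let $W_n$ be $V_n$ together with those isolated $y\notin\bigcup_mV_m$ for which $n$ is least with $y\in O_n$. Then $\{W_n\}$ is an open cover with $W_n\subseteq O_n$.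

It is locally finite. If $(\alpha,0)\in V_n$, then $\alpha=\eta_\delta(n')$ with $f(\delta)=n$ and $n'\ge g(\delta)$, so $n\le F(\alpha)$. Hence each isolated point lies in only finitely many $W_n$, and its singleton is a neighborhood. Now let $\delta\in S$. Every point of $U(\delta,g(\delta))$ lies in $V_{f(\delta)}$. So if $(\alpha,0)\in U(\delta,g(\delta))\cap W_n$, then $(\alpha,0)\in V_n$ and $n\le F(\alpha)\le h(\delta)$; and $\delta\in W_n$ only for $n=f(\delta)$. So $U(\delta,g(\delta))$ meets only finitely many $W_n$. $\square$

Compare this with normality. If $Y$ is normal and $\chi:S\to2$, take disjoint open sets $O_0\supseteq\chi^{-1}(0)$, $O_1\supseteq\chi^{-1}(1)$, and let $F(\alpha)=1$ iff $(\alpha,0)\in O_1$. Then $F(\eta_\delta(n))=\chi(\delta)$ for all but finitely many $n$. Normality asks for *exact* values along ladders. Goodness asks for a lower bound and some upper bound, so several demands at one $\delta$ can be met at once by meeting the largest. The whole proof rests on this difference.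

We shall start from $V=L$ and force every $f$ to have a good $F$, while keeping $S$ stationary. This gives (b). The work is to obtain (a) in the same model.

## 3. Normality as a relation on $D\times\omega$

Let $X$ be first countable, $D\subseteq X$ closed discrete, and $\{U(a,k):k<\omega\}$ a decreasing open base at $a\in D$. For $a\neq b$ in $D$ write $(a,n)\sim(b,k)$ iff $U(a,n)\cap U(b,k)\ne\emptyset$. This relation is symmetric and *monotone*: it is preserved when $n,k$ decrease.

**Definition 3.1.** $M\subseteq D$ is *separated* if there is $g:M\to\omega$ with $(a,g(a))\not\sim(b,g(b))$ for all $a\ne b$ in $M$. For $\chi:D\to2$, a function $g:D\to\omega$ *separates $\chi$* if $(a,g(a))\not\sim(b,g(b))$ whenever $\chi(a)\neq\chi(b)$. For $Y\subseteq D$ and $h:Y\to\omega$ put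
$$B(h)=\{\beta\in D\setminus Y:\ \forall k\ \exists a\in Y\ \ (a,h(a))\sim(\beta,k)\}.\tag{1}$$

So $X$ is CWH iff all its closed discrete subsets are separated. If $X$ is normal, every $\chi$ is separated by some $g$, because $\chi^{-1}(0)$ and $\chi^{-1}(1)$ are disjoint closed sets. The set $B(h)$ consists of the points outside $Y$ that cannot be separated from the neighborhoods $U(a,h(a))$, $a\in Y$, whatever neighborhood of $\beta$ we take. From (1),
$$Y'\subseteq Y\ \Longrightarrow\ B(h\restriction Y')\setminus Y\subseteq B(h).\tag{2}$$

*Example.* In the ladder space let $D=S$ and $h:S\cap\gamma\to\omega$. Then $(\delta,n)\sim(\delta',k)$ means that the ladders from their $n$th and $k$th rungs on meet. If $\beta>\gamma$, then $\eta_\beta\cap\gamma$ is finite, so for large $k$ the set $U(\beta,k)$ misses everything attached to points below $\gamma$. Hence $B(h)\subseteq\{\gamma\}\cap S$.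

We also use:
$$\text{if }\beta\in B(h),\ c:Y\to2,\text{ there is }i<2\text{ with }\ \forall k\ \exists a\in Y\ \bigl(c(a)=i\ \wedge\ (a,h(a))\sim(\beta,k)\bigr).\tag{3}$$
Indeed, choose a witness $a_k$ for each $k$. Some $i$ equals $c(a_k)$ for infinitely many $k$, and by monotonicity a witness for a larger $k$ serves every smaller one.

**Lemma 3.2.** Let $X$ be normal. If $D=\bigsqcup_{n<\omega}E_n$ with each $E_n$ separated, then $D$ is separated. In particular countable $D$ is separated.

*Proof.* Let $g^n$ separate the characteristic function of $E_n$, and let $e_n$ witness that $E_n$ is separated. For $\beta\in E_n$ let $g(\beta)=\max(g^0(\beta),\dots,g^n(\beta),e_n(\beta))$. Two points of $E_n$ are separated by $e_n$. For $\alpha\in E_n$, $\beta\in E_m$, $n<m$, both $g(\alpha)\ge g^n(\alpha)$ and $g(\beta)\ge g^n(\beta)$, and $g^n$ separates them. Singletons are separated, which gives the last statement. $\square$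

The next lemma replaces "finitely many predecessors" for long sets: it reduces separation to finding *one* function $g$ whose sets $B$ vanish along a continuous chain.

**Lemma 3.3.** Let $\mu$ be a limit ordinal, $M=\bigcup_{j<\mu}M^{(j)}\subseteq D$ with $\langle M^{(j)}:j<\mu\rangle$ increasing and continuous, each $M^{(j)}$ separated, and let $g:M\to\omega$ satisfy $M\cap B(g\restriction M^{(j)})=\emptyset$ for all $j$. Then $M$ is separated.

*Proof.* Let $g^j$ witness that $M^{(j)}$ is separated. On $M^{(0)}$ let $g^*=\max(g,g^0)$. For $\beta\in M^{(j+1)}\setminus M^{(j)}$ choose $g^*(\beta)\ge g(\beta),g^{j+1}(\beta)$ such that no $a\in M^{(j)}$ has $(a,g(a))\sim(\beta,g^*(\beta))$. This is possible because $\beta\notin B(g\restriction M^{(j)})$, and a larger value does no harm by monotonicity. By continuity the least $j$ with $\beta\in M^{(j)}$ is $0$ or a successor, so $g^*$ is defined on all of $M$. Points of the same layer are separated by $g^{j+1}$ (or $g^0$). If $a$ lies in an earlier layer than $\beta\in M^{(j+1)}\setminus M^{(j)}$, then $a\in M^{(j)}$, so $(a,g(a))\not\sim(\beta,g^*(\beta))$,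 and $g^*(a)\ge g(a)$. $\square$

We can now prove Proposition B. The idea is to keep only the relation $\sim$ and forget the rest of $X$.

**Proof of Proposition B.** Let $X$ be first countable and normal with a non-separated closed discrete set $D$. We build a first countable, countably paracompact $Z$ that is not CWH.

*The space.* By regularity choose the decreasing bases with $\overline{U(a,0)}\cap D=\{a\}$. So for $a\ne b$ there is $k$ with $(a,0)\not\sim(b,k)$. Let $Z$ consist of $D$ and of isolated points $y=\{(a,n),(b,k)\}$, one for each unordered pair with $a\ne b$ and $(a,n)\sim(b,k)$. Let $a\in D$ have the basic neighborhoods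
$$U'(a,l)=\{a\}\cup\{\{(a,n),(b,k)\}\in Z:n\ge l\}.$$
For $a\neq b$ we have $U'(a,l)\cap U'(b,l')\neq\emptyset$ iff $(a,l)\sim(b,l')$. Indeed, a common point is some $\{(a,n),(b,k)\}\in Z$ with $n\ge l$, $k\ge l'$, and monotonicity applies; conversely $\{(a,l),(b,l')\}$ is a common point. By the choice of the bases, some $U'(b,k)$ misses $U'(a,0)$, so every $U'(a,l)$ is clopen. Also $\bigcap_lU'(a,l)=\{a\}$. So $Z$ is zero-dimensional and $T_1$, hence regular, and first countable. $D$ is closed discrete in $Z$, and the relation $\sim$ computed in $Z$ is the one computed in $X$; so $D$ is not separated in $Z$, and $Z$ is not CWH.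

*Countable paracompactness.* Let $\{O_n\}$ be a countable open cover of $Z$ and $f(a)=\min\{n:a\in O_n\}$ for $a\in D$. For each $n$ let $g^n$ separate (in the normal space $X$) the characteristic function of $f^{-1}(n)$. Let $g(a)\ge g^0(a),\dots,g^{f(a)}(a)$ be such that $U'(a,g(a))\subseteq O_{f(a)}$. If $f(a)=n<f(b)$, then $g(a)\ge g^n(a)$ and $g(b)\ge g^n(b)$, so $(a,g(a))\not\sim(b,g(b))$. Hence the open sets $V_n=\bigcup\{U'(a,g(a)):f(a)=n\}\subseteq O_n$ are pairwise disjoint. Add each isolated point outside $\bigcup_mV_m$ to $V_n$ for the least $n$ with the point in $O_n$. The result is a cover by pairwise disjoint open sets refining $\{O_n\}$, hence a locally finite open refinement. $\square$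

## 4. Guessing the separating function at regular cardinals

To prove (a) in some model one has to defeat a non-separated $D$ of each cardinality. A sensible first approach is to guess initial segments of the function $g$ that will separate a coloring, and to color against the guesses.

For this section let $X$ be normal and first countable and $D=\kappa$ with $\kappa$ regular uncountable. For $g\in\omega^\kappa$ put $B_g=\{\delta<\kappa:B(g\restriction\delta)\neq\emptyset\}$.

**Lemma 4.1.** There is no sequence $\langle g_\delta:\delta<\kappa\rangle$, $g_\delta\in\omega^\delta$, such that for every $g\in\omega^\kappa$ the set $\{\delta\in B_g:g_\delta=g\restriction\delta\}$ is stationary in $\kappa$.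

*Proof.* Suppose there is. Define increasing continuous $\chi_\delta:\rho_\delta\to2$ for $\delta<\kappa$, with $\rho_0=0$. If $\rho_\delta=\delta$ and $B(g_\delta)\ne\emptyset$, let $\beta=\min B(g_\delta)\ge\delta$ and let $i$ be as in (3) for $h=g_\delta$, $c=\chi_\delta$. Let $\rho_{\delta+1}=\beta+1$, $\chi(\beta)=1-i$, and $\chi=0$ on $[\delta,\beta)$. Otherwise add one value $0$. Let $g$ separate $\chi=\bigcup_\delta\chi_\delta$. As $\rho_\delta=\delta$ for club many $\delta$, there is $\delta\in B_g$ with $g_\delta=g\restriction\delta$ and $\rho_\delta=\delta$. For the chosen $\beta,i$ and for $k=g(\beta)$, (3) gives $a<\delta$ with $\chi(a)=i\neq\chi(\beta)$ and $(a,g(a))\sim(\beta,g(\beta))$. This contradicts that $g$ separates $\chi$. $\square$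

We recall standard facts on relative constructibility, for the universe $L[A]$, $A\subseteq\kappa$. First, $H(\kappa^+)=L_{\kappa^+}[A]$. Second, if $X'\prec(L_{\kappa^+}[A],\in,A)$ and $X'\cap\kappa=\delta\in\kappa$, then the transitive collapse of $X'$ is some $(L_\eta[A\cap\delta],\in,A\cap\delta)$. Third, the canonical well-order $<_B$ of $L[B]$ has, for such heights $\eta$, the set $L_\eta[B]$ as an initial segment, and $<_B\restriction L_\eta[B]$ is defined over $(L_\eta[B],\in,B)$ by the same formula that defines $<_A\restriction L_{\kappa^+}[A]$ over $L_{\kappa^+}[A]$.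

**Lemma 4.2 (regular cardinals).** Assume the universe is $L[A]$, $A\subseteq\omega_2$. Let $X$ be normal and first countable, $D\subseteq X$ closed discrete, $|D|=\kappa\ge\omega_2$ regular, all subsets of $D$ of size $<\kappa$ separated. Then $D$ is separated.

*Proof.* Let $D=\kappa$, and suppose $D$ is not separated.

**Step 1.** *Every $B_g$ is stationary, so there is something to guess at.* Otherwise enumerate a club disjoint from $B_g$ increasingly as $\langle\delta_j:j<\kappa\rangle$. The sets $M^{(j)}=\delta_j$ have size $<\kappa$, so they are separated, and $B(g\restriction\delta_j)=\emptyset$. By Lemma 3.3, $D$ is separated, a contradiction.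

**Step 2.** *We define the guesses.* Note $A\subseteq\kappa$. For $\delta\le\kappa$ and $g\in\omega^\delta$ let
$$B_g^\delta=\{\delta'<\delta:\exists\beta\in[\delta',\delta)\ \forall k\ \exists a<\delta'\ (a,g(a))\sim(\beta,k)\},$$
so $B_g^\kappa=B_g$. By recursion on $\delta<\kappa$ let $(g_\delta,E_\delta)$ be the $<_{A\cap\delta}$-least pair $(g,E)\in L[A\cap\delta]$ with $g\in\omega^\delta$, $E\subseteq\delta$ club in $\delta$, and $g\restriction\delta'\ne g_{\delta'}$ for all $\delta'\in E\cap B_g^\delta$, if there is one; otherwise let $g_\delta\in\omega^\delta$ be arbitrary.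

**Step 3.** *The guesses succeed: $\{\delta\in B_g:g_\delta=g\restriction\delta\}$ is stationary for every $g\in\omega^\kappa$.* Otherwise let $(g,E)$ be the $<_A$-least pair with $g\in\omega^\kappa$, $E\subseteq\kappa$ club, and $g_\delta\ne g\restriction\delta$ for all $\delta\in E\cap B_g$. This pair, $\langle g_\delta:\delta<\kappa\rangle$ and $\sim$ are in $H(\kappa^+)=L_{\kappa^+}[A]$. Taking a continuous chain of elementary submodels of size $<\kappa$, we see that for club many $\delta$ there is $X'\prec(L_{\kappa^+}[A],\in,A)$ containing these objects with $X'\cap\kappa=\delta$. Let $L_\eta[A\cap\delta]$ be its collapse. The collapse is the identity on $\delta$. It sends $(g,E)$ to $(g\restriction\delta,E\cap\delta)$, the sequence $\langle g_{\delta'}:\delta'<\kappa\rangle$ to $\langle g_{\delta'}:\delta'<\delta\rangle$, and $\sim$ to its restriction to $\delta\times\omega$. Hence it sends $B_g$, which is defined from $\sim$ and $g$, to $B^\delta_{g\restriction\delta}$; on the other hand it sends $B_g$ to $B_g\cap\delta$. By elementarity $(g\restriction\delta,E\cap\delta)$ is the $<_{A\cap\delta}$-least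 pair in $L_\eta[A\cap\delta]$ which satisfies there the property used to define $(g_\delta,E_\delta)$. This property is absolute, and $L_\eta[A\cap\delta]$ is an initial segment of $<_{A\cap\delta}$. So $g_\delta=g\restriction\delta$. Also $\delta\in E$, because $E\cap\delta$ is unbounded in $\delta$ and $E$ is closed. As $B_g$ is stationary, there is such a $\delta$ in $B_g$, and it contradicts the choice of $(g,E)$.

Step 3 contradicts Lemma 4.1. $\square$

The hypothesis $\kappa\ge\omega_2$ enters only through $A\subseteq\kappa$. Our model will be $L[A]$ with $A\subseteq\omega_2$, so for $\kappa=\omega_1$ this proof is not available. There is a more definite reason to give up guessing at $\omega_1$.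

**Remark 4.3 (guessing fails on $S$).** Suppose every $f:S\to\omega$ has an $F$ that is $f(\delta)$-good at all $\delta\in S$. Then for every $\langle g_\delta:\delta\in S\rangle$ with $g_\delta\in\omega^\delta$ there is $F:\omega_1\to\omega$ with $F\restriction\delta\neq g_\delta$ for *all* $\delta\in S$. To see this, let $f(\delta)=1+\limsup_ng_\delta(\eta_\delta(n))$ if this is finite, and $f(\delta)=0$ otherwise. Take $F$ good for $f$. If $F\restriction\delta=g_\delta$, the limsup is finite, and
$$f(\delta)\le\liminf_nF(\eta_\delta(n))\le\limsup_nF(\eta_\delta(n))<1+\limsup_ng_\delta(\eta_\delta(n))=f(\delta),$$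
a contradiction.

So in the model we want, Lemma 4.1 can be used at $\kappa=\omega_1$ only if the guesses succeed at points outside $S$. In the example of Section 3 all obstructions sit on $S$: there $B(h)\subseteq\{\gamma\}\cap S$. Nothing obvious keeps the sets $B_g$ of a normal space off $S$. This is the exact point at which guessing stops, and sets $D$ of size $\omega_1$ need a different argument (Sections 9 and 10). First we finish the cardinals where nothing new is needed.

## 5. Singular cardinals under GCH

**Lemma 5.1 (singular cardinals).** Assume GCH. Let $X$ be normal and first countable, $D\subseteq X$ closed discrete, $|D|=\kappa$ singular, all subsets of $D$ of size $<\kappa$ separated. Then $D$ is separated.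

*Proof.* Let $\mu=\mathrm{cf}\,\kappa$ and let $\langle\kappa_j:j<\mu\rangle$ be strictly increasing, continuous and cofinal in $\kappa$, consisting of cardinals, with $\kappa_0\ge\mu$. A *filtration* of $L\subseteq D$ is an increasing continuous $\langle L^{(j)}:j<\mu\rangle$ with union $L$ and $|L^{(j)}|\le\kappa_j$.

**Step 1.** *For $L$ with a filtration, one $g$ makes all the sets $B$ small: there is $g:D\to\omega$ with $|L\cap B(g\restriction L^{(j)})|\le\kappa_j$ for all $j$.* Let $T_j$ be the set of triples $t=(j,h,c)$ with $h\in\omega^{L^{(j)}}$, $c\in2^{L^{(j)}}$ and $|L\cap B(h)|\ge\kappa_j^+$. By GCH, $|T_j|\le2^{\kappa_j}=\kappa_j^+$. Going through $T_0,T_1,\dots$ in order, each $T_j$ in order type $\le\kappa_j^+$, choose distinct $\beta_t\in L\cap B(h)$. This is possible: when $t\in T_j$ is treated, at most $\sum_{j'<j}\kappa_{j'}^++\kappa_j\le\kappa_j$ points have been used, since $\kappa_{j'}^+\le\kappa_{j'+1}\le\kappa_j$ and $|j|\le\mu\le\kappa_0$. Let $i_t$ be as in (3) for $(h,c,\beta_t)$; let $\chi(\beta_t)=1-i_t$, $\chi=0$ elsewhere, and let $g$ separate $\chi$. If $|L\cap B(g\restriction L^{(j)})|\ge\kappa_j^+$,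 then $t=(j,g\restriction L^{(j)},\chi\restriction L^{(j)})\in T_j$. By (3) with $k=g(\beta_t)$ there is $a\in L^{(j)}$ with $\chi(a)=i_t\ne\chi(\beta_t)$ and $(a,g(a))\sim(\beta_t,g(\beta_t))$, a contradiction.

**Step 2.** *We split off a separated part of $L$ and filter the rest.* Given $g$ as in Step 1, enumerate $L\cap B(g\restriction L^{(j)})=\{b^j_\varepsilon:\varepsilon<\kappa_j\}$ with repetitions (if nonempty). Put
$$L_+=\bigcup_jL\cap B(g\restriction L^{(j)}),\qquad L_+^{(j)}=\{b^i_\varepsilon:i<\mu,\ \varepsilon<\min(\kappa_i,\kappa_j)\}.$$
The second is a filtration of $L_+$: its $j$th set has size at most $\mu\cdot\kappa_j=\kappa_j$, and it is continuous since $\langle\kappa_j\rangle$ is. Taking $i=j$,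
$$L\cap B(g\restriction L^{(j)})\subseteq L_+^{(j)}.\tag{4}$$
Moreover $L\setminus L_+$ is separated, by Lemma 3.3 with the sets $(L\setminus L_+)\cap L^{(j)}$, which have size $<\kappa$ and so are separated. To check the hypothesis, let $\beta\in L\setminus L_+$ be in $B(g\restriction((L\setminus L_+)\cap L^{(j)}))$. Then $\beta\notin L^{(j)}$, so by (2) $\beta\in L\cap B(g\restriction L^{(j)})\subseteq L_+$, a contradiction.

**Step 3.** *We iterate $\omega$ times and separate what is left.* Start with $L_0=D$ (identified with $\kappa$) and $L_0^{(j)}=\kappa_j$. Given $L_n$ and its filtration, let $g_n$ be as in Step 1 and $L_{n+1}=(L_n)_+$ with the filtration of Step 2. Let $L_\omega=\bigcap_nL_n$ and $Z_j=L_\omega\cap\bigcup_nL_n^{(j)}$; then $\langle Z_j\rangle$ is a filtration of $L_\omega$. For $a\in L_\omega$ let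
$$j(a)=\min\{j:a\in Z_j\},\qquad n(a)=\min\{n:a\in L_n^{(j(a))}\},\qquad M_n=\{a\in L_\omega:n(a)=n\}.$$
If $a\in M_n\cap Z_j$, then $j(a)\le j$ and $a\in L_n^{(j(a))}\subseteq L_n^{(j)}$; so $M_n\cap Z_j\subseteq L_n^{(j)}$. Let $\beta\in M_n\setminus Z_j$. Then $\beta\in L_n\setminus L_n^{(j)}$, and $\beta\in B(g_n\restriction L_n^{(j)})$ would give $\beta\in L_{n+1}^{(j)}\cap L_\omega\subseteq Z_j$ by (4). So $\beta\notin B(g_n\restriction L_n^{(j)})$, and by (2) $\beta\notin B(g_n\restriction(M_n\cap Z_j))$. Hence $M_n\cap B(g_n\restriction(M_n\cap Z_j))=\emptyset$ for all $j$. The sets $M_n\cap Z_j$ have size $<\kappa$, so $M_n$ is separated by Lemma 3.3.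

Now $D=\bigsqcup_n(L_n\setminus L_{n+1})\sqcup\bigsqcup_nM_n$ is a countable union of separated sets, and Lemma 3.2 applies. $\square$

## 6. Countable approximations to a good function

From here on assume $V=L$ in the ground model. We fix $S$ and the ladders of Section 2 so that *both $S$ and $\omega_1\setminus S$ are stationary*. Approximations to a good function are its countable initial segments. Their limits at heights outside $S$ will cause no trouble, and this is what the stationarity of $\omega_1\setminus S$ is for. Conditions also carry closed sets $c_i$, at whose points additional demands are made; the reason appears in Section 9.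

**Definition 6.1.** $\mathcal C_m$ is the set of $q=(F^q,c_1^q,\dots,c_m^q)$ with $F^q:\gamma\to\omega$, where $\gamma=\mathrm{ht}(q)<\omega_1$, and $c_i^q\subseteq(0,\gamma]$ closed in $\gamma+1$. For $\gamma'\le\gamma$ let $q\restriction\gamma'=(F^q\restriction\gamma',\,c_i^q\cap(\gamma'+1))$. Let $q'\le q$ iff $\mathrm{ht}(q')\ge\mathrm{ht}(q)$ and $q'\restriction\mathrm{ht}(q)=q$. For $\vec f=(f_0,\dots,f_m)$ with $f_i:S\to\omega$, $Q(\vec f)\subseteq\mathcal C_m$ consists of the $q$ such that

* for all $\delta\in S$ with $\delta\le\mathrm{ht}(q)$, $F^q$ is $f_0(\delta)$-good at $\delta$;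
* for $1\le i\le m$ and $\delta\in c_i^q\cap S$, $F^q$ is $f_i(\delta)$-good at $\delta$.

Two elements of $\mathcal C_m$ with a common extension are restrictions of it, hence comparable. There is a unique element $\mathbb 1$ of height $0$. For example, for $\vec f=(0)$ (the constant function $0$, $m=0$) the elements of $Q(\vec f)$ are the $F:\gamma\to\omega$ that are bounded along every ladder $\eta_\delta$, $\delta\in S$, $\delta\le\gamma$.

**Facts 6.2.** These hold in $V$, and for $\vec f$ in any extension of $V$ with no new functions from $\omega$ to $V$ (it has the same $\omega_1$ and the same $\mathcal C_m$).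

(a) $Q(\vec f)$ is closed under restriction.

(b) If $q\in Q(\vec f)$, $\gamma'\ge\gamma=\mathrm{ht}(q)$ and $s$ is a finite partial function from $[\gamma,\gamma')$ to $\omega$, there is $q'\le q$ in $Q(\vec f)$ of height $\gamma'$ with $s\subseteq F^{q'}$ and $c_i^{q'}=c_i^q$. *Proof.* Enumerate $S\cap(\gamma,\gamma']=\{\delta_j\}$ in type $\le\omega$. The sets $A_j=(\eta_{\delta_j}\setminus\gamma)\setminus\bigcup_{l<j}\eta_{\delta_l}$ are disjoint, and $A_j$ is cofinite in $\eta_{\delta_j}$. Let $F=f_0(\delta_j)$ on $A_j\setminus\mathrm{dom}\,s$, $F=s$ on $\mathrm{dom}\,s$, and $F=0$ elsewhere on $[\gamma,\gamma')$. At $\delta_j$ the values along the ladder are eventually $f_0(\delta_j)$. Moreover, one can pass from height $\gamma$ to $\gamma+1$ by $F(\gamma)=0$ and add $\gamma+1$, which is not in $S$, to any $c_i$.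

(c) For $q_0\ge q_1\ge\cdots$ in $\mathcal C_m$ with $\gamma=\sup_n\mathrm{ht}(q_n)<\omega_1$ not attained, let $\lim q_n\in\mathcal C_m$ have height $\gamma$, $F=\bigcup_nF^{q_n}$, and $c_i=\bigcup_nc_i^{q_n}$, together with $\gamma$ if this union is unbounded in $\gamma$. It extends all $q_n$. If all $q_n\in Q(\vec f)$ and either $\gamma\notin S$, or $F$ is $f_i(\gamma)$-good at $\gamma$ for all $i\le m$, then $\lim q_n\in Q(\vec f)$.

(d) For $q,r\in Q(\vec f)$ with $\mathrm{ht}(r)\ge\gamma=\mathrm{ht}(q)$ let $r[q]$ be "$q$ followed by $r$": $F=F^q\cup F^r\restriction[\gamma,\mathrm{ht}(r))$ and $c_i=c_i^q\cup(c_i^r\setminus(\gamma+1))$. Then $r[q]\in Q(\vec f)$ and $r[q]\le q$. Requirements at points $\le\gamma$ hold because of $q$. Requirements at points $>\gamma$ hold because of $r$, as goodness depends only on a tail.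

(e) Dropping the last coordinate of an element of $Q(\vec f^\frown d)$ gives an element of $Q(\vec f)$.

## 7. The iteration: closure off $S$ and counting

**Definition 7.1.** An *iteration* is a sequence $\langle P_\alpha:\alpha\le\varepsilon\rangle$, $\varepsilon\le\omega_2$, with $m_\alpha<\omega$ and $P_\alpha$-names $\vec f_\alpha=(f_{\alpha,0},\dots,f_{\alpha,m_\alpha})$ of functions $S\to\omega$ ($\alpha<\varepsilon$). $P_\alpha$ is the set of functions $p$ with countable $\mathrm{dom}\,p\subseteq\alpha$ such that for $\rho\in\mathrm{dom}\,p$: $p\restriction\rho\in P_\rho$, $p(\rho)\in\mathcal C^V_{m_\rho}$ and $p\restriction\rho\Vdash p(\rho)\in Q(\vec f_\rho)$. Put $p(\rho)=\mathbb 1$ for $\rho\notin\mathrm{dom}\,p$. Let $p'\le p$ iff $\mathrm{dom}\,p'\supseteq\mathrm{dom}\,p$ and $p'(\rho)\le p(\rho)$ for $\rho\in\mathrm{dom}\,p$.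

The values $p(\rho)$ are actual elements of $V$, not names. We write $\vec f_\nu=(0)$ if $m_\nu=0$ and $f_{\nu,0}$ names the constant function $0$. If $p\in P_\alpha$ and $r\le p\restriction\rho$ in $P_\rho$, then $r\cup p\restriction[\rho,\alpha)\in P_\alpha$, by induction on coordinates; so $P_\rho$ is a complete suborder of $P_\alpha$. For generic $G$ write $G_\alpha=G\cap P_\alpha$, $F_\nu=\bigcup\{F^{p(\nu)}:p\in G\}$ and $C_{\nu,i}=\bigcup\{c_i^{p(\nu)}:p\in G\}$.

The letter $\theta$ denotes a regular cardinal so large that all objects under discussion are in $H(\theta)$, and elementary submodels $M\prec H(\theta)$ are understood to contain $S$, the ladders, and the sequence $\vec P$ of forcings with the names. For countable $M$, $M\cap\omega_1$ is a countable limit ordinal, every countable element of $M$ is a subset of $M$, and for stationary $T\subseteq\omega_1$ and any parameters there is such an $M$ containing them with $M\cap\omega_1\in T$. For $\alpha\in M$, a descending sequence in $P_\alpha\cap M$ is *$M$-generic* if it meets every dense subset of $P_\alpha$ lying in $M$.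

**Lemma 7.2.** Let $\alpha\le\varepsilon$.

(A) Let $M\prec H(\theta)$ be countable, $\zeta=M\cap\omega_1\notin S$, and $\langle p_n\rangle$ descending in $P_\alpha\cap M$ with $\sup_n\mathrm{ht}(p_n(\rho))=\zeta$ for all $\rho\in\bigcup_n\mathrm{dom}\,p_n$. Then $p_\omega$, with domain $\bigcup_n\mathrm{dom}\,p_n$ and $p_\omega(\rho)=\lim_np_n(\rho)$, is in $P_\alpha$ and below all $p_n$. More generally, if $p_n\in P_{i_n}\cap M$ with $\langle i_n\rangle$ increasing in $\alpha+1$, $p_{n+1}\restriction i_n\le p_n$, and the same height condition holds, then $p_\omega$ (limits taken over those $n$ with $\rho\in\mathrm{dom}\,p_n$) is in $P_\alpha$, and $p_\omega\restriction i_n\le p_n$ for all $n$.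

(B) For $\nu<\alpha$, $\gamma<\omega_1$, $1\le i\le m_\nu$, the sets $\{p:\mathrm{ht}(p(\nu))\ge\gamma\}$ and $\{p:\sup c_i^{p(\nu)}\ge\gamma\}$ are dense in $P_\alpha$.

(C) If $M\prec H(\theta)$ is countable, $\alpha\in M$ and $M\cap\omega_1\notin S$, then every $M$-generic sequence in $P_\alpha$ satisfies the hypothesis of (A), with $\mathrm{dom}\,p_\omega=M\cap\alpha$. $P_\alpha$ adds no new functions $\omega\to V$.

*Proof.* (A) Since $p_n\in M$, we have $\mathrm{dom}\,p_n\subseteq M$, and all heights are $<\zeta$, so the supremum is not attained. By induction on $\rho$ we show that $p_\omega\restriction\rho\in P_\rho$ and that it is below $p_n\restriction\rho$ for all $n$ (in the second form: for all $n$ with $\rho\le i_n$; for $n$ with $i_n<\rho$, $p_\omega\restriction i_n\le p_n$). If $\rho\in\mathrm{dom}\,p_\omega$, then $p_\omega\restriction\rho$ forces $p_n(\rho)\in Q(\vec f_\rho)$ for all $n$ with $\rho\in\mathrm{dom}\,p_n$, hence $\lim_np_n(\rho)\in Q(\vec f_\rho)$ by 6.2(c), because $\zeta\notin S$. Limits $\rho$ are immediate, as domains are countable and the definition is coordinatewise.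

(B) and (C) are proved by simultaneous induction on $\alpha$. (B): given $p$, by (C) for $\nu$ the forcing $P_\nu$ preserves $\omega_1$ and all elements of $\mathcal C_{m_\nu}$ in $V^{P_\nu}$ are in $V$. So by 6.2(b) some $r\le p\restriction\nu$ decides a $q\le p(\nu)$ in $Q(\vec f_\nu)$ as required; take $r\cup\{(\nu,q)\}\cup p\restriction(\nu,\alpha)$. (C): for $\nu\in M\cap\alpha$ and $\gamma<\zeta=M\cap\omega_1$ the sets in (B) are in $M$, so the sequence meets them; thus the height condition holds and $M\cap\alpha\subseteq\bigcup_n\mathrm{dom}\,p_n\subseteq M\cap\alpha$. Given a name $\tau:\omega\to V$ and $p\in P_\alpha$, choose $M\ni\tau,p,\alpha$ with $M\cap\omega_1\notin S$, as $\omega_1\setminus S$ is stationary. The limit of an $M$-generic sequence starting with $p$ decides all $\tau(n)$, hence $\tau$. $\square$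

By (B), $F_\nu:\omega_1\to\omega$ is total and each $C_{\nu,i}$ is club. Every initial segment of these objects lies in $Q(\vec f_\nu)$; so $F_\nu$ is $f_{\nu,0}(\delta)$-good at every $\delta\in S$.

**Lemma 7.3.** $|P_\alpha|\le\omega_1$ for $\alpha<\omega_2$. If $\varepsilon=\omega_2$, then $P_{\omega_2}=\bigcup_{\alpha<\omega_2}P_\alpha$ has size $\le\omega_2$ and the $\omega_2$-c.c. Cardinals and GCH are preserved, and every subset of $\omega_1$ in $V[G]$ lies in some $V[G_\alpha]$, $\alpha<\omega_2$.

*Proof.* Conditions are countable partial functions from $\alpha$ to $H(\omega_1)$, and $|H(\omega_1)|=\omega_1=\omega_1^\omega$ by CH; so the sizes are clear, and a condition of $P_{\omega_2}$ has domain bounded in $\omega_2$. If $p,p'$ agree on $\mathrm{dom}\,p\cap\mathrm{dom}\,p'$, then by induction on $\rho$ we get $(p\cup p')\restriction\rho\in P_\rho$, below $p\restriction\rho$ and $p'\restriction\rho$; so $p,p'$ are compatible. Given $\omega_2$ conditions, by CH and the $\Delta$-system lemma $\omega_2$ of them have domains forming a $\Delta$-system with countable root $R$. There are at most $\omega_1$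 restrictions to $R$, so two of the conditions agree on $R$ and are compatible. This is the $\omega_2$-c.c. By Lemma 7.2(C) $\omega_1$ and CH are preserved. For $\kappa\ge\omega_1$ there are at most $(\omega_2^{\omega_1})^\kappa=\kappa^+$ nice names of subsets of $\kappa$, so $2^\kappa=\kappa^+$ in $V[G]$. A nice name of a subset of $\omega_1$ involves at most $\omega_1$ conditions, so it is a $P_\alpha$-name for some $\alpha<\omega_2$. $\square$

## 8. The set $S$ remains stationary

Off $S$, limits of generic sequences exist for free. To keep $S$ stationary, as Lemma 2.1 requires, we need conditions that are generic over models $N$ with $N\cap\omega_1=\delta\in S$. There, the limit at each coordinate must be good at $\delta$. The trick is to make it constant along $\eta_\delta$, with a value that is large enough, at a stage when only finitely many rungs have to be prescribed.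

In this section $\varepsilon=\omega_2$. Fix regular $\theta_0$ with $\vec P\in H(\theta_0)$ and all subsets of $P_{\omega_2}$ in $H(\theta_0)$, and regular $\theta$ with $H(\theta_0)\in H(\theta)$.

**Definition 8.1.** For countable $N\prec H(\theta)$ (or $N\prec H(\theta_0)$) and $i\in N\cap(\omega_2+1)$, $r\in P_i$ is *$N$-good* if every dense $E\subseteq P_i$ with $E\in N$ contains some $u\in N$ with $r\le u$.

It is enough to check this for open dense sets: pass to the downward closure, and by elementarity go back up to a member of $E$ in $N$. Extensions of $N$-good conditions in $P_i$ are $N$-good. By Lemma 7.2, if $N\cap\omega_1\notin S$, then below every $w\in P_i\cap N$ there is an $N$-good condition, namely the limit of an $N$-generic sequence. As a trivial example, the empty condition of $P_0$ is $N$-good.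

**Lemma 8.2.** Let $N\prec H(\theta)$ be countable, $\theta_0\in N$, $\delta=N\cap\omega_1\in S$, $i\le j$ in $N\cap(\omega_2+1)$, $r\in P_i$ $N$-good, $p\in P_j\cap N$, $r\le p\restriction i$. Then there is an $N$-good $r'\in P_j$ with $r'\restriction i\le r$ and $r'\le p$. Consequently $P_{\omega_2}$ preserves the stationarity of $S$.

*Proof.* Induction on $j$. For $i=j$ take $r'=r$. Let $i<j$.

**Step 1 (successor $j$).** *We build the new coordinate so that it is constant on a tail of $\eta_\delta$.* Applying the induction hypothesis to the predecessor of $j$, we may assume $j=i+1$. Extend $r$ to decide all $f_{i,l}(\delta)$, $l\le m_i$, and let $n$ be their maximum. Let $\langle D_k\rangle$ list the open dense subsets of $P_{i+1}$ in $N$. We build $u_k\in P_i\cap N$ with $r\le u_k$, and $q_k\in N$, such that $p_k=u_k{}^\frown q_k\in P_{i+1}$ is descending, with $p_0=p$.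

Suppose $p_k$ is given. We first catch a small model $K\in N$. Let $E$ be the set of $u\in P_i$ such that $u\perp u_k$, or $u\le u_k$ and, for some countable $K\prec H(\theta_0)$ with $i,p_k,D_k\in K$ and $K\cap\omega_1\notin S$, $u$ is $K$-good. Then $E\in N$. It is dense: if $w$ is compatible with $u_k$, take $w'\le w,u_k$, then $K\ni w',i,p_k,D_k$ with $K\cap\omega_1\notin S$, and a $K$-good $u\le w'$. So there is $u\in E\cap N$ with $r\le u$. Since $r\le u,u_k$, these are compatible; so $u\le u_k$, and there is a witness $K\in N$. As $K$ is countable, $K\subseteq N$ and $\delta_K=K\cap\omega_1<\delta$.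

Now only finitely many rungs matter: $\eta_\delta\cap[\mathrm{ht}(q_k),\delta_K)$ is finite. Let $s$ be constantly $n$ on it. Then $s\in K$, as a finite subset of $K$. Let $W$ be the set of $v\in P_i$ with $v\perp u_k$ or
$$\exists q\ \bigl(v^\frown q\in D_k,\ v\le u_k,\ q\le q_k,\ s\subseteq F^q\bigr).$$
Then $W\in K$. It is dense: if $w$ is compatible with $u_k$, take $w'\le w,u_k$. By 6.2(b) and Lemma 7.2(C) some $w''\le w'$ decides a $q'\le q_k$ in $Q(\vec f_i)$ with $s\subseteq F^{q'}$; extend $w''{}^\frown q'$ to an element $v^\frown q$ of $D_k$. As $u$ is $K$-good, there is $v\in W\cap K$ with $u\le v$. Since $u\le v,u_k$, we have $v\not\perp u_k$, and by elementarity there is $q\in K$ as in the definition of $W$. Let $u_{k+1}=u$ and $q_{k+1}=q$. Then $p_{k+1}=u^\frown q$ is a condition, as $u\le v$; $p_{k+1}\le v^\frown q\in D_k$ and $p_{k+1}\le p_k$; so $p_{k+1}\in D_k\cap N$. As $q\in K$, $\mathrm{ht}(q_{k+1})<\delta_K$, so $F^{q_{k+1}}=n$ on $\eta_\delta\cap[\mathrm{ht}(q_k),\mathrm{ht}(q_{k+1}))$.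

The heights are $<\delta$ and tend to $\delta$ by Lemma 7.2(B). Let $q_\omega=\lim q_k$. Then $F^{q_\omega}$ is constantly $n$ on $\eta_\delta\setminus\mathrm{ht}(q_0)$, hence $n$-good at $\delta$. Since $r\le u_k$ forces $q_k\in Q(\vec f_i)$ for all $k$, and $r$ forces $f_{i,l}(\delta)\le n$ for $l\le m_i$, we get $r\Vdash q_\omega\in Q(\vec f_i)$ by 6.2(c). So $r'=r^\frown q_\omega$ is a condition below all $p_k$; it is $N$-good, below $p$, and $r'\restriction i=r$ (the extended $r$).

**Step 2 (limit $j$).** *We run the induction along an $\omega$-sequence inside a larger model $M$ whose height is outside $S$, so that limits are free.* Choose $i=i_0<i_1<\cdots$ in $N\cap j$ cofinal in $\sup(N\cap j)$, and, for a regular $\theta'$ with $H(\theta)\in H(\theta')$, a countable $M\prec H(\theta')$ containing $N,r,p,j,\langle i_k\rangle$ and $\theta_0,\theta$, with $\zeta=M\cap\omega_1\notin S$. So $N\subseteq M$. Let $\langle D_k\rangle$ list the open dense subsets of $P_j$ in $N$, and let $\langle\zeta_k\rangle$ be increasing and cofinal in $\zeta$. We build $N$-good $r_k\in P_{i_k}\cap M$ and $p_k\in P_j\cap N$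 with $r_0=r$, $p_0=p$, $r_k\le p_k\restriction i_k$.

Given these, the set of $u\in P_{i_k}$ that are incompatible with $p_k\restriction i_k$, or of the form $p''\restriction i_k$ for some $p''\in D_k$ with $p''\le p_k$, is in $N$. It is dense, since for $w'\le p_k\restriction i_k$ the condition $w'\cup p_k\restriction[i_k,j)$ can be extended into $D_k$. By $N$-goodness of $r_k$ it contains some $u\in N$ with $r_k\le u$; this $u$ is compatible with $p_k\restriction i_k$. So by elementarity there is $p_{k+1}\le p_k$ in $D_k\cap N$ with $r_k\le p_{k+1}\restriction i_k$. By the induction hypothesis for $i_{k+1}$ and $M\prec H(\theta')$ choose an $N$-good $r_{k+1}\in P_{i_{k+1}}\cap M$ with $r_{k+1}\restriction i_k\le r_k$ and $r_{k+1}\le p_{k+1}\restriction i_{k+1}$. Enumerate $\mathrm{dom}\,r_k=\{\rho^k_l:l<\omega\}$ (with repetitions, if nonempty) and, using Lemma 7.2(B) finitely often inside $M$, extend $r_{k+1}$ further so that $\mathrm{ht}(r_{k+1}(\rho^{k'}_l))\ge\zeta_k$ for all $k',l\le k$.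

In the end $\sup_k\mathrm{ht}(r_k(\rho))=\zeta$ for all $\rho\in\bigcup_k\mathrm{dom}\,r_k$. By the second form of Lemma 7.2(A) the limit $r_\omega\in P_j$ exists, and $r_\omega\restriction i_k\le r_k$. If $\rho\in\mathrm{dom}\,p_k\subseteq N\cap j$, choose $l\ge k$ with $\rho<i_l$; then $r_\omega(\rho)\le r_l(\rho)\le p_l(\rho)\le p_k(\rho)$. So $r_\omega\le p_k$ for all $k$. Hence $r_\omega$ is $N$-good, below $p$, and $r_\omega\restriction i\le r$.

**Step 3.** *Stationarity of $S$.* Let $p\in P_{\omega_2}$ force $\dot C\subseteq\omega_1$ to be club. Take $N\ni p,\dot C,\theta_0$ with $\delta=N\cap\omega_1\in S$ and, by the case $i=0$, $j=\omega_2$, an $N$-good $r'\le p$. For $\alpha<\delta$ the set of $u$ that are incompatible with $p$ or force some $\xi\ge\alpha$ into $\dot C$ is dense and in $N$. So there is such $u\in N$ with $r'\le u$; it is compatible with $p$, and by elementarity it has a $\xi\in N\cap\omega_1=\delta$. Thus $r'$ forces $\dot C\cap\delta$ to be unbounded in $\delta$, hence $\delta\in\dot C\cap S$. $\square$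

## 9. Pairs of generic filters with opposite colorings above $\delta$

Let $D=\omega_1$ be closed discrete in a normal first countable $X\in V[G]$, and suppose $\sim$ lies in $V[G_\beta]$. Let coordinate $\beta$ add $F_\beta$ with $\vec f_\beta=(0)$, and color $D$ by $F_\beta\bmod2$. A function $g=\dot g[G_\lambda]$ separates this coloring. By Lemma 3.3 it would suffice to have a function $g'$ with $B(g'\restriction\delta)=\emptyset$ for club many $\delta$. Here is how to kill $B(h)$.

**Lemma 9.1.** Let $\delta<\omega_1$, $h:\delta\to\omega$, $\varphi^0,\varphi^1:\omega_1\to2$, $g^0,g^1:\omega_1\to\omega$ be such that $g^e\restriction\delta=h$ and $g^e$ separates $\varphi^e$ ($e<2$), $\varphi^0\restriction\delta=\varphi^1\restriction\delta$, and $\varphi^1(\alpha)=1-\varphi^0(\alpha)$ for $\alpha\ge\delta$. Then $B(h)=\emptyset$.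

*Proof.* Suppose $\alpha\in B(h)$; so $\alpha\ge\delta$. Let $c=\varphi^0\restriction\delta$. By (3) there is $i$ with $\forall k\,\exists a<\delta\,(c(a)=i\wedge(a,h(a))\sim(\alpha,k))$. Choose $e$ with $\varphi^e(\alpha)=1-i$. With $k=g^e(\alpha)$ we get $a<\delta$ with $\varphi^e(a)=i\neq\varphi^e(\alpha)$ and $(a,g^e(a))\sim(\alpha,g^e(\alpha))$, contradicting that $g^e$ separates $\varphi^e$. $\square$

So we want two $V$-generic filters for $P_\lambda$, with the same part $G_\beta$, which compute $\dot g$ in the same way below $\delta$ and have opposite colorings from $\delta$ on. The obvious attempt is this. Take the part of $G_\lambda$ of height $\delta$, for suitable $\delta$, treat it as a condition, and continue it generically in two ways, flipping the parity of the $\beta$th coordinate above $\delta$ in one of them. For $\delta\notin S$ this is harmless, as limits of height $\delta$ are conditions. For $\delta\in S$ it breaks down: at a later coordinate $\rho$, the restriction $F_\rho\restriction\delta$ must be good at $\delta$ for the value $f_{\rho,i}(\delta)$ *as computed by the new filter*.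 That value depends on what the new filter does above $\delta$ at earlier coordinates, and $F_\rho$ was only required to be good for the value computed by the old one. Without $\delta\in S$ we do not get a club.

Three devices get past this point.

1. All filters are built together, coordinate by coordinate. Then the values $f^{(\delta,e)}_{\rho,i}(\delta)$ computed by the copies $(\delta,0)$, $(\delta,1)$ depend only on their coordinates below $\rho$, so they are known *before* the main function $F^*_\rho$ is added.
2. Goodness is monotone. So the main function can be asked to be good at $\delta$ for the maximum $d_\rho(\delta)$ of these finitely many values, and this serves the original demand and those of both copies. With exact values, as for normality of $Y$, this would be hopeless.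
3. The main filter must still be $V$-generic for the original $P_\rho$, whose dense sets contain conditions that are good only for $\vec f_\rho$. If $d_\rho$-goodness were demanded everywhere, such conditions could not be used. We demand it only on a generic club $\Gamma_\rho$, which a condition need not extend; club many $\delta$ are enough for Lemma 3.3.

**The block.** Let $\beta<\lambda\le\mu<\omega_2$, $\vec f_\beta=(0)$, $p_0\in P_\lambda$, and suppose $P_\mu$ is defined. Fix in $V$ an increasing continuous sequence $\langle X_\delta:\delta<\omega_1\rangle$ of countable sets with union $[\beta,\lambda)$ and $\beta\in X_0$. For $\rho\in[\beta,\lambda]$, $\rho=\beta+\tau$, let $\nu_\rho=\mu+\omega_1\cdot\tau$. The *block* $(\beta,\lambda,p_0)$ at $\mu$ defines iterands at the coordinates in $[\nu_\beta,\nu_\lambda)$. For $\rho\in[\beta,\lambda)$, $\nu_\rho$ is the *main coordinate* of $\rho$. The coordinates in $(\nu_\rho,\nu_{\rho+1})$ are indexed bijectively, in $V$, by the triples $(\rho,\delta,e)$ with $\delta<\omega_1$ limit and $e<2$; these are the *side coordinates*.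

There are *copies* $x$: the main copy $x=*$, and $x=(\delta,e)$. Let $a_*(\rho)=\nu_\rho$ and $a_{(\delta,e)}(\rho)=(\rho,\delta,e)$, except that $a_{(\delta,1)}(\beta)=(\beta,\delta,0)$: at $\beta$ the two copies for $\delta$ use the same coordinate. This is the *exceptional case* $x=(\delta,1)$, $\rho=\beta$. Let $\sigma:\omega\to\omega$ swap $2k$ and $2k+1$.

By recursion on $\rho$ we define *initial conditions* $q^x_\rho$, objects $F^x_\rho,C^x_{\rho,i}$ ($1\le i\le m_\rho$), and
$$G^x(\rho)=\{(F^x_\rho\restriction\gamma,\ C^x_{\rho,1}\cap(\gamma+1),\dots,C^x_{\rho,m_\rho}\cap(\gamma+1)):\gamma<\omega_1\},$$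
$$\hat G^x_\xi=\{p\in P_\xi:p\restriction\beta\in G_\beta,\ p(\rho)\in G^x(\rho)\text{ for all }\rho\in\mathrm{dom}\,p\cap[\beta,\xi)\}\quad(\beta\le\xi\le\lambda).$$
Suppose this is done below $\rho$. By Lemma 9.2 below for $\xi=\rho$, $P_{\nu_\rho}$ forces all $\hat G^x_\rho$ to be $V$-generic for $P_\rho$; write $\vec f^{\,x}_\rho=\vec f_\rho[\hat G^x_\rho]$.

* *Main iterand at $\rho$:* $Q(\vec f^{\,*}_\rho{}^\frown d_\rho)$, where for $\delta\in S$
$$d_\rho(\delta)=\max\{f^{(\delta,e)}_{\rho,i}(\delta):e<2,\ i\le m_\rho\}.\tag{5}$$
Let $\Gamma_\rho=C_{\nu_\rho,m_\rho+1}$ be the last club added, the one for $d_\rho$. Let $q^*_\rho=p_0(\rho)$ if $\rho\in\mathrm{dom}\,p_0$ and $p_0(\rho)\in Q(\vec f^{\,*}_\rho)$, and $q^*_\rho=\mathbb 1$ otherwise.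
* *Side iterand at $(\rho,\delta,e)$:* $Q(\vec f^{\,(\delta,e)}_\rho)$. Let $q^\delta_\rho$ have height $\delta$, $F=F^*_\rho\restriction\delta$, and $c_i=C^*_{\rho,i}\cap\delta$ together with $\delta$ if this is unbounded in $\delta$. Let $q^{(\delta,e)}_\rho=q^\delta_\rho$ if $\rho\in X_\delta$ and $q^\delta_\rho\in Q(\vec f^{\,(\delta,e)}_\rho)$, and $\mathbb 1$ otherwise.
* *Copies:* with $a=a_x(\rho)$, $q=q^x_\rho$, $\gamma=\mathrm{ht}(q)$, let $F^x_\rho=F^q\cup F_a\restriction[\gamma,\omega_1)$ and $C^x_{\rho,i}=c_i^q\cup(C_{a,i}\setminus(\gamma+1))$ for $1\le i\le m_\rho$. In the exceptional case $F^{(\delta,1)}_\beta=F^q\cup\sigma\circ F_a\restriction[\gamma,\omega_1)$.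

So the main iterand at $\rho$ is given by $P_{\nu_\rho}$-names with $m_{\nu_\rho}=m_\rho+1$, and the side iterands have $m=m_\rho$. The condition $q^*_\rho$ has a $P_{\nu_\rho}$-name, and $q^{(\delta,e)}_\rho$ has a $P_{\nu_\rho+1}$-name: it is determined before the side coordinates of $\rho$. In all cases $q^x_\rho$ has a $P_{a_x(\rho)}$-name.

*The first step as an example.* At $\rho=\beta$ we have $\vec f_\beta=(0)$, so $d_\beta=0$ and the main iterand is $Q(0,0)$. The function $F^*_\beta$ is $0$-good at all points of $S$, and $\beta\in X_\delta$, so $q^{(\delta,0)}_\beta=q^{(\delta,1)}_\beta=q^\delta_\beta$. Thus $F^{(\delta,0)}_\beta$ and $F^{(\delta,1)}_\beta$ agree with $F^*_\beta$ below $\delta$, and from $\delta$ on they are $F_a$ and $\sigma\circ F_a$ with $a=(\beta,\delta,0)$. Their parities are opposite from $\delta$ on.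

We have $G^x(\rho)\subseteq Q(\vec f^{\,x}_\rho)$, by 6.2(a),(d),(e). In the exceptional case $\vec f^{\,x}_\beta=(0)$, and $\sigma$ changes values by $1$, so it preserves $0$-goodness.

It is convenient to have the passage from coordinates to copies for conditions too. For $t\in\mathcal C_{m}$, $m=m_{a_x(\rho)}$, and $q\in\mathcal C_{m_\rho}$ with $\mathrm{ht}(t)\ge\mathrm{ht}(q)$, let $\mathrm{tr}^x_\rho(t,q)\in\mathcal C_{m_\rho}$ be obtained from $t$ by replacing the part up to $\mathrm{ht}(q)$ by $q$ (as in 6.2(d)), dropping the last component if $x=*$, and applying $\sigma$ to the values at arguments $\ge\mathrm{ht}(q)$ in the exceptional case. If $t$ is the restriction of the generic object at $a_x(\rho)$ to a height $\ge\mathrm{ht}(q^x_\rho)$, then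
$$\mathrm{tr}^x_\rho(t,q^x_\rho)\in G^x(\rho).\tag{6}$$

**Lemma 9.2.** For $\xi\in[\beta,\lambda]$ and every copy $x$, $P_{\nu_\xi}$ forces that $\hat G^x_\xi$ is a $V$-generic filter on $P_\xi$.

*Proof.* Induction on $\xi$; $\hat G^x_\beta=G_\beta$. Let $\xi>\beta$.

**Step 1.** *$\hat G^x_\xi$ is a filter.* It is upward closed, since $G_\beta$ is and each $G^x(\rho)$ is closed under restriction. Given $p,p'\in\hat G^x_\xi$, take $w\in G_\beta$ below $p\restriction\beta$ and $p'\restriction\beta$, and at $\rho\ge\beta$ take the longer of $p(\rho),p'(\rho)$; these are comparable, being in $G^x(\rho)$. By induction on coordinates this is a condition below $p$ and $p'$: its restriction to $\rho$ is below $p\restriction\rho$ and $p'\restriction\rho$, so it forces both $p(\rho)$ and $p'(\rho)$ into $Q(\vec f_\rho)$. It belongs to $\hat G^x_\xi$.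

**Step 2.** *For genericity, we translate a generic limit in $P_{\nu_\xi}$ into a candidate $p^*$ for a condition of $P_\xi$.* Let $D\in V$ be dense in $P_\xi$ and $r\in P_{\nu_\xi}$. We look for $r'\le r$ and $p\in D$ with $r'\Vdash p\in\hat G^x_\xi$. Choose a countable $M\prec H(\theta)$ containing $D,r,\xi,x$, the block data ($\beta,\lambda,\mu,p_0,\langle X_\delta\rangle$, the indexing) and the iteration, with $\zeta=M\cap\omega_1\notin S$. Let $\langle r_k\rangle$ be $M$-generic in $P_{\nu_\xi}$ with $r_0=r$, and let $r_\omega$ be its limit (Lemma 7.2). Then $\mathrm{dom}\,r_\omega=M\cap\nu_\xi$ and all heights are $\zeta$. Every name in $M$ for an element of $V$ is decided by some $r_k$, to be an element of $M$. In particular, for $\rho\in M\cap[\beta,\xi)$ some $r_k\restriction a_x(\rho)$ decides $q^x_\rho$ to be some $q_\rho\in M$, and $\mathrm{ht}(q_\rho)<\zeta$. Define $p^*$ with domain $M\cap\xi$ by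
$$p^*\restriction\beta=r_\omega\restriction\beta,\qquad p^*(\rho)=\mathrm{tr}^x_\rho(r_\omega(a_x(\rho)),q_\rho)\quad(\rho\in M\cap[\beta,\xi)).$$
So $\mathrm{ht}(p^*(\rho))=\zeta$ and $p^*(\rho)\le q_\rho$, and $r_\omega\Vdash p^*(\rho)\in G^x(\rho)$ by (6).

**Step 3.** *$p^*\in P_\xi$.* By induction assume $p^*\restriction\rho\in P_\rho$, $\rho\in M\cap[\beta,\xi)$. Let $\zeta'\in S\cap\zeta$ and $i\le m_\rho$. By the induction hypothesis of the lemma for $\rho$, $\hat G^x_\rho$ is forced to be $V$-generic, so there are names in $M$ for some $u\in\hat G^x_\rho$ and $v\in\omega$ with $u\Vdash_{P_\rho}f_{\rho,i}(\zeta')=v$. Some $r_k$ decides them to be some $u\in M$ and $v=v_{i,\zeta'}$. We claim $p^*\restriction\rho\le u$. Below $\beta$: $r_\omega\Vdash u\restriction\beta\in G_\beta$, and by genericity some $r_k\restriction\beta$ is below or incompatible with $u\restriction\beta$, hence below; so $p^*\restriction\beta=r_\omega\restriction\beta\le u\restriction\beta$. At $\rho'\in\mathrm{dom}\,u\cap[\beta,\rho)\subseteq M$: $r_\omega$ forces $u(\rho'),p^*(\rho')\in G^x(\rho')$, and $\mathrm{ht}(u(\rho'))<\zeta=\mathrm{ht}(p^*(\rho'))$,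 so $p^*(\rho')\le u(\rho')$. This proves the claim, and hence $p^*\restriction\rho\Vdash f_{\rho,i}(\zeta')=v_{i,\zeta'}$ for all $i,\zeta'$. On the other hand $r_\omega$ forces $p^*(\rho)\in G^x(\rho)\subseteq Q(\vec f^{\,x}_\rho)$ and, as $u\in\hat G^x_\rho$, $f^x_{\rho,i}(\zeta')=v_{i,\zeta'}$. So $p^*(\rho)$ satisfies the goodness requirements for the values $v_{i,\zeta'}$ at points of $S\cap\zeta$; these are statements about objects of $V$, hence true in $V$. As $\zeta\notin S$, there are no other requirements. So $p^*\restriction\rho\Vdash p^*(\rho)\in Q(\vec f_\rho)$.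

**Step 4.** *We extend $p^*$ into $D$ and translate back.* Choose $p\in D$, $p\le p^*$; so $M\cap\xi\subseteq\mathrm{dom}\,p$. Define $r'$:

* $r'\restriction\beta=p\restriction\beta$;
* for $\rho\in M\cap[\beta,\xi)$, $r'(a_x(\rho))$ has height $\mathrm{ht}(p(\rho))$; it agrees with $r_\omega(a_x(\rho))$ up to $\mathrm{ht}(q_\rho)$ and with $p(\rho)$ (with $\sigma$ applied to the values in the exceptional case) after that; for $x=*$ its last component is that of $r_\omega(a_x(\rho))$;
* for $\rho\in\mathrm{dom}\,p\cap[\beta,\xi)\setminus M$, $r'(a_x(\rho))=p(\rho)$, with last component $\emptyset$ added if $x=*$;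
* $r'(\nu)=r_\omega(\nu)$ for all other $\nu\in\mathrm{dom}\,r_\omega\setminus\beta$.

The map $\rho\mapsto a_x(\rho)$ is injective and in $M$; so for $\rho\notin M$ we have $a_x(\rho)\notin M\supseteq\mathrm{dom}\,r_\omega$, and the clauses do not conflict. For $\rho\in M$ and $t'=r'(a_x(\rho))$ we note
$$t'\restriction\zeta=r_\omega(a_x(\rho))\quad\text{and}\quad\mathrm{tr}^x_\rho(t',q_\rho)=p(\rho).\tag{7}$$
For the first equality, between $\mathrm{ht}(q_\rho)$ and $\zeta$ the condition $p(\rho)\le p^*(\rho)$ agrees with $p^*(\rho)$, which there is $r_\omega(a_x(\rho))$, up to $\sigma$ in the exceptional case, and $\sigma\circ\sigma=\mathrm{id}$. For the second, $p(\rho)\le p^*(\rho)\le q_\rho$, so up to $\mathrm{ht}(q_\rho)$ the condition $p(\rho)$ is $q_\rho$.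

**Step 5.** *By induction on $\nu\le\nu_\xi$: $r'\restriction\nu\in P_\nu$, $r'\restriction\nu\le r_\omega\restriction\nu$, and $r'\restriction\nu_\rho\Vdash p\restriction\rho\in\hat G^x_\rho$ whenever $\nu_\rho\le\nu$, $\rho\le\xi$.* For $\nu\le\beta$ this holds as $p\restriction\beta\le p^*\restriction\beta=r_\omega\restriction\beta$; and $r'\restriction\nu_\beta\Vdash p\restriction\beta\in G_\beta$. Coordinates of the last kind in the definition of $r'$ are clear, since $r'\restriction\nu\le r_\omega\restriction\nu$ forces $r_\omega(\nu)$ into the iterand. Limit stages are clear as everything is coordinatewise. Now let $\nu=a_x(\rho)$ with $\rho\in\mathrm{dom}\,p\cap[\beta,\xi)$. By the induction hypotheses $r'\restriction\nu$ forces $p\restriction\rho\in\hat G^x_\rho$, which is $V$-generic for $P_\rho$; hence it forces $p(\rho)\in Q(\vec f^{\,x}_\rho)$.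

*Case $\rho\in M$.* By (7), $r'(\nu)\le r_\omega(\nu)$. We check the requirements of the iterand. At points $\le\mathrm{ht}(q_\rho)$ they hold because they hold for $r_\omega(\nu)$. For the last component, if $x=*$: it is a subset of $\zeta+1$ and $\zeta\notin S$, so its requirements concern points $<\zeta$ only, and hold because they hold for $r_\omega(\nu)$. This is where $p(\rho)$ need not be $d_\rho$-good. At points $>\mathrm{ht}(q_\rho)$ the other requirements hold because they hold for $p(\rho)$; in the exceptional case $\sigma$ preserves $0$-goodness. So $r'\restriction(\nu+1)\in P_{\nu+1}$. It forces $p(\rho)\in G^x(\rho)$, by (6) and (7), as $q^x_\rho=q_\rho$ is forced.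

*Case $\rho\notin M$.* Then $q^x_\rho=\mathbb 1$, because $\mathrm{dom}\,p_0\subseteq M$ (for $x=*$) and $X_\delta\subseteq M$ (for $x=(\delta,e)$, as $\delta\in M$). Also $\rho\ne\beta$, so the case is not exceptional. So $r'(\nu)$ is forced into the iterand, the empty last component demanding nothing, and $p(\rho)\in G^x(\rho)$ is forced.

Thus at $\nu_{\rho+1}$, and at $\nu_\rho$ for limit $\rho$, the third statement follows from the earlier ones; for $\rho\notin\mathrm{dom}\,p$ there is nothing to check at $\rho$.

For $\nu=\nu_\xi$ we get $r'\le r_\omega\le r$ and $r'\Vdash p\in D\cap\hat G^x_\xi$. $\square$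

**Remark 9.3.** If $p_0\restriction\beta\in G_\beta$, then $p_0\in\hat G^*_\lambda$. By induction on $\rho$, $p_0\restriction\rho\in\hat G^*_\rho$. Since this filter is generic, for $\rho\in\mathrm{dom}\,p_0\setminus\beta$ we have $p_0(\rho)\in Q(\vec f^{\,*}_\rho)$, hence $q^*_\rho=p_0(\rho)\in G^*(\rho)$.

## 10. Closed discrete sets of size $\omega_1$

**The model.** Over $V=L$ we define $\vec P$ of length $\omega_2$ such that

1. for all $\alpha<\omega_2$ and every nice $P_\alpha$-name $f$ for a function $S\to\omega$, $\vec f_\nu=(f)$ for some $\nu\ge\alpha$; in particular $\vec f_\nu=(0)$ for cofinally many $\nu<\omega_2$;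
2. for all $\beta<\lambda<\omega_2$ with $\vec f_\beta=(0)$ and all $p_0\in P_\lambda$, the block $(\beta,\lambda,p_0)$ occurs at some $\mu\ge\lambda$.

This is bookkeeping. Fix a surjection $\pi\mapsto(\pi_0,\pi_1)$ of $\omega_2$ onto $\omega_2\times\omega_2$ with $\pi_0\le\pi$. We define $P_{\mu_\pi}$ by recursion on $\pi<\omega_2$, with $\mu_0=0$ and $\langle\mu_\pi\rangle$ increasing and continuous. When $P_{\mu_\pi}$ is defined, list as $\langle t_{\pi,\varepsilon}:\varepsilon<\omega_2\rangle$ all nice $P_{\mu_\pi}$-names of functions $S\to\omega$, all nice $P_\alpha$-names of such functions for $\alpha<\mu_\pi$, and all triples $(\beta,\lambda,p_0)$ with $\beta<\lambda\le\mu_\pi$, $\vec f_\beta=(0)$, $p_0\in P_\lambda$. There are at most $\omega_2$ of them, since $|P_{\mu_\pi}|\le\omega_1$ and $2^{\omega_1}=\omega_2$. If $t_{\pi_0,\pi_1}$ is a name $f$, let $\vec f_{\mu_\pi}=(f)$ and $\mu_{\pi+1}=\mu_\pi+1$. If it is a triple, use the corresponding block at $\mu_\pi$, whose length is $<\omega_2$, and let $\mu_{\pi+1}$ be its end. Given $\alpha<\omega_2$ there is $\pi'$ with $\mu_{\pi'}\ge\alpha$, and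 the tasks listed at $\pi'$ are treated at some $\pi\ge\pi'$; so 1 and 2 hold.

Let $G$ be $P_{\omega_2}$-generic. By Lemmas 7.2, 7.3 and 8.2, $V[G]$ satisfies GCH, has the same cardinals and the same $H(\omega_1)$ as $L$, and $S$ is stationary in it. As $|P_{\omega_2}|\le\omega_2$ in $L$, $V[G]=L[A]$ for some $A\subseteq\omega_2$.

**Proposition 10.1.** In $V[G]$, let $X$ be first countable and normal and $D\subseteq X$ closed discrete with $|D|=\omega_1$. Then $D$ is separated.

*Proof.*

**Step 1.** *We choose the block.* Let $D=\omega_1$. By Lemma 7.3 the relation $\sim$ is in some $V[G_{\beta_0}]$. Choose $\beta\ge\beta_0$ with $\vec f_\beta=(0)$, and let $\dot R$ be a $P_\beta$-name for $\sim$. Let $\varphi_\beta=F_\beta\bmod2$. By normality some $g$ separates $\varphi_\beta$. Choose $\lambda<\omega_2$, $\beta<\lambda$, with $g\in V[G_\lambda]$, a $P_\lambda$-name $\dot g$ for $g$, and $p_0\in G_\lambda$ forcing "$\dot g:\omega_1\to\omega$ separates $\varphi_\beta$ with respect to $\dot R$". Let the block $(\beta,\lambda,p_0)$ occur at $\mu$ and end at $\mu'<\omega_2$; work in $V[G_{\mu'}]$. By Lemma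 9.2 all $\hat G^x:=\hat G^x_\lambda$ are $V$-generic for $P_\lambda$, and $\hat G^x\cap P_\beta=G_\beta$, so $\dot R[\hat G^x]={\sim}$. The function $F_\beta$ evaluated by $\hat G^x$ is $F^x_\beta$. As $p_0\restriction\beta\in G_\beta$, $p_0\in\hat G^*$ by Remark 9.3. Let $g'=\dot g[\hat G^*]$.

**Step 2.** *We isolate the $\delta$ at which the copies work.* Let $E$ be the set of limit $\delta<\omega_1$ such that

(i) $\mathrm{dom}\,p_0\setminus\beta\subseteq X_\delta$, and $\mathrm{ht}(p_0(\rho))<\delta$ for $\rho\in\mathrm{dom}\,p_0\setminus\beta$;

(ii) $\delta\in\Gamma_\rho$ for all $\rho\in X_\delta$;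

(iii) for $\rho\in X_\delta$, $i\le m_\rho$, $\zeta\in S\cap\delta$, some $u\in\hat G^*_\rho$ decides $f_{\rho,i}(\zeta)$, with $\mathrm{dom}\,u\setminus\beta\subseteq X_\delta$ and $\mathrm{ht}(u(\rho'))<\delta$ for $\rho'\in\mathrm{dom}\,u\setminus\beta$;

(iv) for $a<\delta$ some $u\in\hat G^*$ decides $\dot g(a)$, with the same bounds.

*$E$ contains a club.* Clause (i) holds for all large $\delta$, as $\mathrm{dom}\,p_0$ is countable. For (ii), each $\Gamma_\rho$ is club, so $E_{\delta'}=\bigcap_{\rho\in X_{\delta'}}\Gamma_\rho$ is club. Every limit $\delta$ in the diagonal intersection of the $E_{\delta'}$ (that is, $\delta\in E_{\delta'}$ for all $\delta'<\delta$) satisfies (ii), since $X_\delta=\bigcup_{\delta'<\delta}X_{\delta'}$. For (iii) and (iv), by genericity of $\hat G^*_\rho$ and $\hat G^*$ fix a deciding $u$ for each $(\rho,i,\zeta)$ and each $a$. As $\mathrm{dom}\,u$ is countable, there is $b<\omega_1$ such that $\mathrm{dom}\,u\setminus\beta\subseteq X_b$ and all heights $\mathrm{ht}(u(\rho'))$, $\rho'\in\mathrm{dom}\,u\setminus\beta$, are $<b$. For $\delta'<\omega_1$ let $b(\delta')<\omega_1$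 bound these $b$'s for the countably many $(\rho,i,\zeta)$ with $\rho\in X_{\delta'}$, $\zeta<\delta'$, and for all $a<\delta'$. Every limit $\delta$ closed under $b(\cdot)$ satisfies (iii) and (iv).

**Step 3.** *For $\delta\in E$ the part of the main copy of height $\delta$ is accepted by both copies: $q^{(\delta,e)}_\rho=q^\delta_\rho$ for all $\rho\in X_\delta$, $e<2$.* Induct on $\rho\in X_\delta$. Let $u\in\hat G^*_\rho$ with $\mathrm{dom}\,u\setminus\beta\subseteq X_\delta$ and heights $<\delta$ at coordinates $\ge\beta$. By the induction hypothesis $u\in\hat G^{(\delta,e)}_\rho$, since $u(\rho')$ is a restriction of $q^\delta_{\rho'}=q^{(\delta,e)}_{\rho'}\in G^{(\delta,e)}(\rho')$. So by (iii) $f^{(\delta,e)}_{\rho,i}\restriction(S\cap\delta)=f^*_{\rho,i}\restriction(S\cap\delta)$. Hence $q^\delta_\rho$ satisfies the requirements of $Q(\vec f^{\,(\delta,e)}_\rho)$ at all points $<\delta$, as restrictions of $(F^*_\rho,C^*_{\rho,i})$ are in $Q(\vec f^{\,*}_\rho)$. If $\delta\in S$, there are also requirements at $\delta$. By (ii), $\delta\in\Gamma_\rho$, so $F_{a_*(\rho)}$ is $d_\rho(\delta)$-good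 at $\delta$. By (i), $\mathrm{ht}(q^*_\rho)<\delta$, so $F^*_\rho$ has the same tail below $\delta$ and is $d_\rho(\delta)$-good at $\delta$ too. By (5), $f^{(\delta,e)}_{\rho,i}(\delta)\le d_\rho(\delta)$ for all $i\le m_\rho$, so by monotonicity of goodness the requirements at $\delta$ hold. Thus $q^\delta_\rho\in Q(\vec f^{\,(\delta,e)}_\rho)$, and $q^{(\delta,e)}_\rho=q^\delta_\rho$.

**Step 4.** *$B(g'\restriction\delta)=\emptyset$ for $\delta\in E$.* As in Step 3, now with $\lambda$ in place of $\rho$, every $u\in\hat G^*$ with $\mathrm{dom}\,u\setminus\beta\subseteq X_\delta$ and heights $<\delta$ at coordinates $\ge\beta$ is in both $\hat G^{(\delta,e)}$. By (i), $p_0\in\hat G^{(\delta,e)}$. By (iv), $g^e:=\dot g[\hat G^{(\delta,e)}]$ satisfies $g^e\restriction\delta=g'\restriction\delta$. Let $\varphi^e=F^{(\delta,e)}_\beta\bmod2$. Both $F^{(\delta,e)}_\beta$ extend $F^{q^\delta_\beta}$, of height $\delta$, and from $\delta$ on they are $F_a$ and $\sigma\circ F_a$ with $a=(\beta,\delta,0)$. So $\varphi^0\restriction\delta=\varphi^1\restriction\delta$, and $\varphi^1(\alpha)=1-\varphi^0(\alpha)$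 for $\alpha\ge\delta$. As $p_0\in\hat G^{(\delta,e)}$, $g^e$ separates $\varphi^e$ with respect to $\sim$. Lemma 9.1, with $h=g'\restriction\delta$, gives $B(g'\restriction\delta)=\emptyset$.

**Step 5.** *Conclusion.* In $V[G]$, countable subsets of $D$ are separated (Lemma 3.2). The club inside $E$ is still club. Apply Lemma 3.3 to $g'$ along its increasing enumeration $\langle\delta_j:j<\omega_1\rangle$, with $M^{(j)}=\delta_j$. So $D$ is separated. $\square$

**Proposition 10.2.** In $V[G]$ every first countable normal space is CWH.

*Proof.* Otherwise let $X$ be a counterexample, and let $D$ be a closed discrete non-separated subset of $X$ of least cardinality $\kappa$ among such sets. Then all subsets of $D$ of size $<\kappa$ are separated. By Lemma 3.2, $\kappa>\omega$. By Proposition 10.1, $\kappa\ne\omega_1$. As $V[G]=L[A]$ with $A\subseteq\omega_2$, Lemma 4.2 shows that $\kappa$ is not a regular cardinal $\ge\omega_2$. By GCH and Lemma 5.1, $\kappa$ is not singular. This is a contradiction. $\square$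

## 11. The ladder space in the extension, and Theorem A

**Proof of Theorem A.** If ZFC is consistent, so is ZFC $+\,V=L$. Over a model of it, $P_{\omega_2}$ forces GCH (Lemma 7.3) and (a) (Proposition 10.2). For (b), let $Y$ be the ladder space of Section 2, formed in $V[G]$ from $S$ and the ladders fixed in $L$. Since $S$ is stationary in $V[G]$ by Lemma 8.2, Lemma 2.1 applies in $V[G]$: $Y$ is a first countable, zero-dimensional, locally compact, locally countable Moore space, $|Y|=\aleph_1$, and $Y$ is not CWH.

It remains to see that $Y$ is countably paracompact, for which we verify the hypothesis of Lemma 2.3 in $V[G]$. Let $f:S\to\omega$. By Lemma 7.3, $f\in V[G_\alpha]$ for some $\alpha<\omega_2$, so $f$ has a nice $P_\alpha$-name. By item 1 of the construction this name is used at some $\nu$: $\vec f_\nu=(f)$. Then $F=F_\nu:\omega_1\to\omega$ is $f(\delta)$-good at every $\delta\in S$. So $Y$ is countably paracompact. $\square$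

By Proposition 10.2, $Y$ is also not normal in $V[G]$. So in this model every first countable normal space is CWH, while the countably paracompact, first countable space $Y$ is not: Burke's question, read as stated in Section 1, has a negative answer.
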